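# Why one logarithm cannot be removed from the Kiefer approximation of the uniform empirical process

## 1. Three uniform points and a third moment

Let $u:\mathbb R\to\mathbb R$ be the continuous function that vanishes off $[0,1]$, is affine on each quarter of $[0,1]$, and takes the values $0,1,-2,1,0$ at $0,\frac14,\frac12,\frac34,1$. Its slopes on the successive quarters are $4,-12,12,-4$ (at knots we take the right derivative), it is symmetric about $\frac12$, and $|u|\le 2$. On a quarter with end values $r,s$ the means of $u,u^2,u^3$ are $\frac{r+s}2$, $\frac{r^2+rs+s^2}3$, $\frac{r^3+r^2s+rs^2+s^3}4$. For $(r,s)=(0,1)$ this gives $\frac12,\frac13,\frac14$, and for $(1,-2)$ it gives $-\frac12,1,-\frac54$. Averaging over the quarters, and using symmetry for $\int xu$,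
$$\int u=0,\quad \int xu=0,\quad \int u^2=\tfrac23,\quad \int u^3=-\tfrac12,\quad \int|u'|=8,\quad \int u'^2=80,\quad \int uu'^2=-32. \tag{1.1}$$
(The last one: $2\cdot 16\cdot\frac12\cdot\frac14-2\cdot144\cdot\frac12\cdot\frac14=4-36$.)

Take three independent Uniform$(0,1)$ points $\xi_1,\xi_2,\xi_3$ and form
$$N=u(\xi_1)-2u(\xi_2)+u(\xi_3).$$
By (1.1), $EN=0$, $EN^2=(1+4+1)\cdot\frac23=4$ and $EN^3=(1-8+1)\cdot(-\frac12)=3$.

Now write $N$ through the centered counting functions $e_i(t)=1_{[0,t]}(\xi_i)-t$ and $F_k=e_1+\dots+e_k$. Since $-\int_0^1u'(t)1\{t\ge\xi\}\,dt=u(\xi)$ and $\int tu'=-\int u=0$, we have $u(\xi_i)=-\int u'e_i$, hence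
$$N=-\int_0^1u'(t)\,\big(3F_1-3F_2+F_3\big)(t)\,dt .$$
Replace the $e_i$ by independent Brownian bridges $B_i$. A bridge has mean zero and covariance $t_1\wedge t_2-t_1t_2$, which is also the covariance of $e_i$. With $G_k=B_1+\dots+B_k$, the variable $W=-\int u'(3G_1-3G_2+G_3)$ is therefore Gaussian with mean $0$ and variance $4$, and $EW^3=0$.

Suppose the points and the bridges live on one probability space in such a way that $\max_{k\le3}\sup_t|F_k-G_k|\le h$ almost surely. Then $|N-W|\le 8\cdot(3+3+1)h=56h$, and since $N^2+NW+W^2\le\frac32(N^2+W^2)$,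
$$3=E(N^3-W^3)=E\big[(N-W)(N^2+NW+W^2)\big]\le 56h\cdot\tfrac32\cdot 8=672\,h .$$
So $h\ge\frac1{224}$. The constant is poor: $F_1$ has a jump of size $1$ and $G_1$ is continuous, so $h\ge\frac12$ anyway. But the argument does not care about scale. Use $a$ consecutive observations with the weights $u$ stretched to an interval $I$ of length $a$ (a power of $4$, $a\ge 4$), and squeeze $u$ in the variable $t$ to an interval $J$ of length $b$. Section 4 will show that the corresponding statistics have variance at most $ab$, that the third moment of the empirical one is at least $ab/4$, and that they differ by at most $64h$. Repeating the computation, $\frac{ab}4\le64h\cdot\frac32\cdot2ab$, that is $h\ge\frac1{768}$, whatever $a$ and $b$ are.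

For $n$ observations there are about $(\log n)^2$ shapes $(a,b)=(4^p,4^{-q})$ with $1\le ab$ and $a\le n$. Each shape forces an error of constant order. Can these contributions be added up, and if so, how far? This decides how well partial sums of empirical processes can be approximated by Gaussian ones.

## 2. The Kiefer approximation, its logarithms, and the theorem

**Definition (empirical processes).** Let $\xi_1,\xi_2,\dots$ be iid Uniform$(0,1)$. The sequential uniform empirical process is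
$$\mathbb K_n(s,t)=\frac1{\sqrt n}\sum_{i=1}^{\lfloor ns\rfloor}\big(1_{[0,t]}(\xi_i)-t\big),\qquad s\ge0,\ 0\le t\le1,$$
and $\mathbb U_n=\mathbb K_n(1,\cdot)$ is the uniform empirical process of $\xi_1,\dots,\xi_n$.

**Definition (Kiefer process).** A Kiefer process is a mean-zero Gaussian process $\mathbb K$ on $[0,\infty)\times[0,1]$ with continuous sample paths and
$$\operatorname{Cov}[\mathbb K(s_1,t_1),\mathbb K(s_2,t_2)]=(s_1\wedge s_2)\,[t_1\wedge t_2-t_1t_2].$$

For example, the increments $B_i=\mathbb K(i,\cdot)-\mathbb K(i-1,\cdot)$ have covariance $\operatorname{Cov}[B_i(t_1),B_j(t_2)]=1\{i=j\}(t_1\wedge t_2-t_1t_2)$. They are iid Brownian bridges, and $\mathbb K(k,\cdot)=B_1+\dots+B_k$ is the $G_k$ of Section 1. In particular $\mathbb B_n=\mathbb K(n,\cdot)/\sqrt n$ is a Brownian bridge for every $n$. Write $\|f\|=\sup_{0\le t\le1}|f(t)|$. A *version*, or *coupling*, is any choice of one probability space carrying both families with the prescribed laws; nothing is assumed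 about their joint law.

We keep the labels (7)–(10) that the next four statements carry in the problem as posed; the problem comes from "Empirical Processes with Applications to Statistics". The Hungarian construction (Komlós, Major and Tusnády 1975) gives a version of $\xi_1,\xi_2,\dots$ and $\mathbb K$ on a common probability space, and a finite deterministic $M$, with
$$\limsup_{n\to\infty}\|\mathbb U_n-\mathbb B_n\|\Big/\frac{(\log n)^2}{\sqrt n}\le M\quad\text{a.s.},\tag{7}$$
$$\limsup_{n\to\infty}\Big[\max_{1\le k\le n}\Big\|\mathbb K_n\Big(\frac kn,\cdot\Big)-\frac{\mathbb K(k,\cdot)}{\sqrt n}\Big\|\Big]\Big/\frac{(\log n)^2}{\sqrt n}\le M\quad\text{a.s.}\tag{8}$$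
For the same construction there are constants $0<c_1,c_2,c_3<\infty$ such that
$$P\Big(\max_{1\le k\le n}\Big\|\sqrt n\,\mathbb K_n\Big(\frac kn,\cdot\Big)-\mathbb K(k,\cdot)\Big\|>\big((c_1\log n)+x\big)\log n\Big)\le c_2\exp(-c_3x)\tag{9}$$
for all $x$ and all $n\ge2$, and consequently, for some $0<c<\infty$ and all $n\ge2$,
$$E\Big(\max_{1\le k\le n}\Big\|\mathbb K_n(k/n,\cdot)-\frac{\mathbb K(k,\cdot)}{\sqrt n}\Big\|\Big)\le c\,\frac{(\log n)^2}{\sqrt n}.\tag{10}$$
It is also known (Komlós et al., 1975) that the conclusions in (7) and (8) cannot be improved past $(\log n)/\sqrt n$. The question is whether one factor $\log n$ can be removed, that is, whether some version satisfies all of the following, with finite deterministic constants (positive where required):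

- (a) (7) and (8) hold with $(\log n)^2$ replaced by $\log n$;
- (b) (10) holds for all $n\ge2$ with $(\log n)^2$ replaced by $\log n$;
- (c) (9) holds for all $x$ and all $n\ge2$ with the threshold $((c_1\log n)+x)\log n$ replaced by $(c_1\log n)+x$.

The answer is no, for each of (a), (b), (c) and for every version. Put $F_k(t)=\sum_{i\le k}(1_{[0,t]}(\xi_i)-t)=\sqrt n\,\mathbb K_n(k/n,t)$ and
$$H_n=\max_{1\le k\le n}\|F_k-\mathbb K(k,\cdot)\|,\qquad \varphi(n)=\Big(\frac{\log n}{\log\log n}\Big)^{3/2}.$$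

**Theorem.** There is an absolute constant $c_*>0$ such that
$$\lim_{n\to\infty}\ \sup_{\text{couplings}}P\big(H_n\le c_*\varphi(n)\big)=0,$$
the supremum being over all joint laws of $(\xi_1,\dots,\xi_n)$ and $(\mathbb K(k,\cdot))_{k\le n}$ with the prescribed marginals (the coupling may depend on $n$).

**Corollary.** Consider any version of $\xi_1,\xi_2,\dots$ and $\mathbb K$ on a common probability space.

1. $\limsup_n\|\mathbb U_n-\mathbb B_n\|\big/\frac{\varphi(n)}{\sqrt n}\ge c_*$ a.s., and the same holds for the quantity in (8). Since $\varphi(n)/\log n\to\infty$, (7) and (8) with $\log n$ both fail, and the corresponding limsups are $+\infty$ a.s. So (a) fails.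
2. $E\max_{k\le n}\|\mathbb K_n(k/n,\cdot)-\mathbb K(k,\cdot)/\sqrt n\|\ge\frac{c_*}2\varphi(n)/\sqrt n$ for large $n$. So (b) fails.
3. (c) fails.

The true order of $H_n$ is not determined here: the Theorem and (8)–(10) leave the range between $\varphi(n)$ and $(\log n)^2$.

## 3. From the Theorem to (a), (b) and (c)

This section reduces everything to the Theorem. Let $d_k=\|F_k-\mathbb K(k,\cdot)\|=\sqrt k\,\|\mathbb U_k-\mathbb B_k\|$, so that $H_n=\max_{k\le n}d_k$.

**Part 1.** Since $P(\limsup A_n)\ge\limsup P(A_n)$ and $P(H_n>c_*\varphi(n))\to1$, we have $H_n>c_*\varphi(n)$ for infinitely many $n$, almost surely. The quantity in (8) is $H_n/\sqrt n$, so this is the claim for (8). For (7): whenever $H_n>c_*\varphi(n)$, some $k\le n$ has $d_k>c_*\varphi(n)$. As $\varphi(n)\to\infty$ and each $d_k$ is finite, any fixed $k$ can serve only finitely many $n$, so these $k$ tend to infinity along the sequence of such $n$. Since $\varphi$ is eventually increasing, $d_k>c_*\varphi(n)\ge c_*\varphi(k)$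 for these $k$, once they are large. Thus $d_k>c_*\varphi(k)$ infinitely often a.s., which is the claim for (7). Multiplying by $\varphi(k)/\log k\to\infty$ gives the infinite limsups.

**Part 2.** $EH_n\ge c_*\varphi(n)P(H_n>c_*\varphi(n))\ge\frac{c_*}2\varphi(n)$ for large $n$; divide by $\sqrt n$.

**Part 3.** Take $x=\log n$ in (c). The left side would be $P(H_n>(c_1+1)\log n)$, which tends to $1$ because $(c_1+1)\log n\le c_*\varphi(n)$ for large $n$. The right side is $c_2n^{-c_3}\to0$. $\square$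

The same comparison shows $H_n/\log n\to\infty$ in probability for every version.

From here on $C,C_p,c>0$ are absolute constants that may change from line to line, $n$ is large, and $H=H_n$.

## 4. Nested rectangles and an orthogonal system

The aim of this section is a family of statistics $X_R$, one for each rectangle $R$ of a nested family, such that they are exactly iid $N(0,1)$ for the Gaussian field, are skewed for the empirical field, and react to $D=F-\mathbb K$ only through $H$.

**Parameters.** Let $N_0=\lfloor\log_4n\rfloor$, $\Delta=\lceil12\log_4\log n\rceil$, $\Lambda=4^\Delta$, $\lambda=\lfloor N_0/(20\Delta)\rfloor$, $\gamma=\frac1{16\sqrt\lambda}$, and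
$$a_j=4^{\lfloor2N_0/5\rfloor}\Lambda^{-j},\qquad b_k=4^{-\lceil N_0/5\rceil}\Lambda^{-k},\qquad0\le j,k<\lambda.$$
So $\lambda$ counts the available lengths in each direction, and consecutive lengths differ by the large factor $\Lambda$. Since $\Lambda^\lambda\le4^{N_0/20}$ and $n/4<4^{N_0}\le n$, the following hold:

- $\lambda\ge c\log n/\log\log n$, $\lambda\le\log n$, and $\Lambda\ge(\log n)^{12}\ge\lambda^{12}$;
- $\lambda\le\log n/(240\log\log n)$, so $e^{C\lambda}=n^{o(1)}$ for each fixed $C$;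
- every $a_j$ is a power of $4$, with $a_j\ge a_{\lambda-1}\ge cn^{0.35}$ (because $0.4-0.05=0.35$), hence divisible by $4$;
- $a_jb_k\ge cn^{0.1}$ (because $0.4-0.2-0.1=0.1$), $a_0\le n^{0.4}$, $a_0b_0\le n^{0.2}$, $b_0<1$.

**Definition (blocks, sites, rectangles).** For $0\le p<\nu:=\lfloor n/a_0\rfloor$ (so $\nu\ge\frac12n^{0.6}$) let $S=S_p=[pa_0,(p+1)a_0)\times[0,b_0)$, with area $|S|=a_0b_0$. A *site* is a pair $(j,k)$, $0\le j,k<\lambda$. For each site, $S$ is tiled by the rectangles $R=I\times J$ with $I=[s_I,s_I+a_j)$, $s_I\in a_j\mathbb Z$, and $J=[t_J,t_J+b_k)$, $t_J\in b_k\mathbb Z$. We write $|R|=a_jb_k$ and $a_R=a_j$. For $q=(s,t)\in S$, $R_{jk}(q)=I_j(s)\times J_k(t)$ is the tile of site $(j,k)$ containing $q$. Sites are ordered componentwise.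

All rectangles below are of this form. The side lengths of $R$ determine its site. Intervals $I$ are nested or disjoint, and so are intervals $J$. Hence $R\subset R'$ forces the site of $R'$ to be $\le$ that of $R$, each $R$ is contained in at most $\lambda^2$ rectangles (one per site), and $R\subsetneq R'$ gives $|R|\le|R'|/\Lambda$. Since the tiles of each site cover $S$,
$$\sum_{R\subset S}|R|=\lambda^2|S|.\tag{4.1}$$
If $I'\subsetneq I$, then $I'$ lies in one quarter of $I$; likewise for $J$.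

For $q=(s,t)$ put
$$\varepsilon_j=\tfrac1{12}u'\Big(\frac{s-s_{I_j(s)}}{a_j}\Big),\qquad\delta_k=\tfrac1{12}u'\Big(\frac{t-t_{J_k(t)}}{b_k}\Big),\qquad|\varepsilon_j|,|\delta_k|\in\{\tfrac13,1\}.$$
Put $u_I(s)=u((s-s_I)/a_j)$, $u_J(t)=u((t-t_J)/b_k)$ and $\eta_R(s,t)=u'(\frac{s-s_I}{a_j})u'(\frac{t-t_J}{b_k})1_R(s,t)$. Then $\eta_{R_{jk}(q)}(q)=144\,\varepsilon_j\delta_k$.

Here is a toy case, with numbers chosen by hand instead of by the formulas: $\lambda=2$, $\Lambda=4$, $a_0=16$, $a_1=4$, $b_0=\frac14$, $b_1=\frac1{16}$, $S=[0,16)\times[0,\frac14)$. Sites $(0,0),(0,1),(1,0),(1,1)$ have $1,4,4,16$ tiles of areas $4,1,1,\frac14$. At $q=(5,\frac1{10})$ we find $R_{11}(q)=[4,8)\times[\frac1{16},\frac18)$, which lies in the second quarter of $[0,16)$ and in the second quarter of $[0,\frac14)$. So $\varepsilon_0=\delta_0=-1$ on all of $R_{11}(q)$, while at $q$ itself $\varepsilon_1=-1$ (relative position $\frac14$, right derivative) and $\delta_1=1$ (relative position $0.6$).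

**Definition (the statistics).** For rows $Z=(Z_i)$ of functions on $[0,1]$,
$$Z(R)=-\sum_iu_I(i)\int_0^1u_J'(t)Z_i(t)\,dt,\qquad v_R^2=\Big(\sum_iu_I(i)^2\Big)\int u_J^2,\qquad X_R(Z)=\frac{Z(R)}{v_R}.$$
We write $N$ for the rows $e_i(t)=1_{[0,t]}(\xi_i)-t$, $W$ for the rows $B_i=\mathbb K(i,\cdot)-\mathbb K(i-1,\cdot)$, and $D=N-W$, with $D(s,t)=F_{\lfloor s\rfloor}(t)-\mathbb K(\lfloor s\rfloor,t)$. Since $F_0=\mathbb K(0,\cdot)=0$, $|D(s,t)|\le H$ for $0\le s<n+1$. As $u_I$ vanishes at the ends of $I$, only rows $i$ in the interior of $[pa_0,(p+1)a_0)$ carry non-zero weight for $S_p$.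

**Step 1: discrete moments.** This step computes the sums of powers of $u_I(i)$. On a unit interval the trapezoid rule equals $\int g$ for affine $g$, and $\int g+\frac1{12}[g'(\text{right})-g'(\text{left})]$ for cubic $g$: check on $[0,1]$ that $1,x,x^2,x^3$ give $1=1$, $\frac12=\frac12$, $\frac12=\frac13+\frac2{12}$, $\frac12=\frac14+\frac3{12}$. The knots of $u_I$ are integers and $u_I$ vanishes at the ends of $I$, so $\sum_ig(i)$ is a sum of trapezoid rules for $g=u_I,u_I^2,u_I^3$. On a quarter, $g'(\text{right})-g'(\text{left})=\int g''$ with $(u_I^2)''=2(u_I')^2$ and $(u_I^3)''=6u_I(u_I')^2$. With $a=a_j$ and (1.1),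
$$\sum_iu_I(i)=0,\qquad\sum_iu_I(i)^2=\tfrac23a+\tfrac{2\cdot80}{12a}=\tfrac23a+\tfrac{40}{3a},\qquad\sum_iu_I(i)^3=-\tfrac a2-\tfrac{6\cdot32}{12a}=-\tfrac a2-\tfrac{16}a.\tag{4.2}$$
For $a=4$ these are $0,6,-6$, the sums for the weights $1,-2,1$ of Section 1. By symmetry of $u_I$ about the midpoint of $I$, also $\sum_iu_I(i)\ell(i)=0$ for every affine $\ell$. Since $\int u_J^2=\frac23b_k$,
$$v_R^2=|R|\Big(\frac49+\frac{80}{9a^2}\Big),\qquad\tfrac49|R|\le v_R^2\le|R|,\tag{4.3}$$
the upper bound because $a\ge4$.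

**Step 2: orthogonality.** If $I'\subsetneq I$, then $u_I$ is affine on $I'$, so $\sum_iu_I(i)u_{I'}(i)=0$ by Step 1. If $I\cap I'=\emptyset$ the sum is trivially $0$. In the same way $\int u_Ju_{J'}=0$ for $J\ne J'$, by $\int u=\int xu=0$.

**Step 3: laws.** This step identifies the two laws of $(X_R)$. As in Section 1, $-\int u_J'(t)1\{t\ge\xi\}dt=u_J(\xi)$ and $\int tu_J'=-\int u_J=0$, so row $e_i$ contributes $e_{i,R}:=u_I(i)u_J(\xi_i)/v_R$ to $X_R(N)$. Row $B_i$ contributes a centered Gaussian vector $(g_{i,R})_R$. Because $e_i$ and $B_i$ have the same mean and covariance, both contributions have mean zero and covariance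
$$\frac{u_I(i)u_{I'}(i)\int u_Ju_{J'}}{v_Rv_{R'}}.$$
Sum over $i$. If $R\ne R'$, then $I\ne I'$ or $J\ne J'$, and Step 2 gives $0$; if $R=R'$ we get $1$. Hence $(X_R(W))_R$ are iid $N(0,1)$, and $EX_R(N)=0$, $EX_R(N)^2=1$. The third moment of $N(R)$ is $\sum_iu_I(i)^3\int u_J^3=(\frac a2+\frac{16}a)\frac b2\ge\frac{|R|}4$, as announced in Section 1.

**Step 4: summation by parts.** This step expresses $D(R)$ through the field $D(s,t)$. The $i$-th row of $D$ is $D_i=D(i,\cdot)-D(i-1,\cdot)$ and $D(s,\cdot)=D(\lfloor s\rfloor,\cdot)$, so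
$$\sum_iu_I(i)D_i=\sum_i(u_I(i)-u_I(i+1))D(i,\cdot)=-\int u_I'(s)D(s,\cdot)\,ds.$$
Hence $D(R)=\iint u_I'(s)u_J'(t)D(s,t)\,ds\,dt$, that is,
$$D(R)=\frac1{|R|}\int_S\eta_R(q)D(q)\,dq,\qquad|D(R)|\le8\cdot8\,H=64H.\tag{4.4}$$

## 5. Adding the cubes over all sites: a bound of order $\lambda$ and no more

Section 1 suggests adding the contributions of all rectangles. The natural functional is
$$\Phi^0_S(x)=\frac1{144}\sum_{R\subset S}|R|v_R\,(x_R^3-3x_R).$$
Its expectation gap is exact: $EX_R(N)=0$ and $EX_R(N)^3\ge\frac{|R|}{4v_R^3}$, so by (4.3) and (4.1)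
$$E\Phi^0_S(N)-E\Phi_S^0(W)\ge\frac1{144}\sum_R\frac{|R|^2}{4v_R^2}\ge\frac{\lambda^2|S|}{576}.$$
All $\lambda^2$ sites contribute, as hoped. For the other side, the part of $\Phi^0_S(N)-\Phi^0_S(W)$ that is linear in $X_R(N)-X_R(W)=D(R)/v_R$ is, by (4.4),
$$\frac1{144}\sum_R|R|\,3\big(x_R^2-1\big)D(R)=\int_SM^0(q)D(q)\,dq,\qquad M^0(q)=\sum_{j,k}3\big(x_{R_{jk}(q)}^2-1\big)\varepsilon_j\delta_k,$$
with $x=X(W)$. It is at most $H\int_S|M^0|$. For fixed $q$, $M^0(q)$ is a sum of $\lambda^2$ independent centered variables with variances between $\frac{18}{81}$ and $18$ and bounded fourth moments. Therefore $E|M^0(q)|\le\sqrt{18}\,\lambda$, and $\lambda$ is the right order: $E M^0(q)^4\le C\lambda^4$, and Hölder's inequality $EZ^2\le(E|Z|)^{2/3}(EZ^4)^{1/3}$ gives $E|M^0(q)|\ge c\lambda^3/\lambda^2=c\lambda$.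

So this comparison weighs a gap of order $\lambda^2|S|$ against $H\cdot\lambda|S|$ and yields $H$ of order $\lambda$ at best. As $\lambda\le\log n$, that does not contradict (a), (b) or (c), whose constants are free. The loss sits in one place: the gradient density $M^0$ is a sum of $\lambda^2$ independent fluctuations, and its $L^1$ norm is of order $\lambda$.

What is wanted is a functional whose gradient density has $L^1$ norm $O(|S|)$ for every $x$. A function of the form $m-1$ with $m\ge0$ and $\int_Sm=|S|$ has this property, with constant $2$. A first thought is the product $\prod_{j,k}(1+\gamma\theta_{jk}\varepsilon_j\delta_k)$ with bounded $\theta_{jk}=\theta(x_{R_{jk}(q)})$. It is positive, but already two sites in one row produce the term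
$$\gamma^2\theta_{00}\theta_{01}\,\varepsilon_0^2\,\delta_0\delta_1 .$$
For fixed $t$, every $\eta_R$ integrates to $0$ in $s$, while $\varepsilon_0^2$ is positive and $\delta_0\delta_1\neq0$. So when $\theta_{00}\theta_{01}\ne0$ the term is not a combination of the $\eta_R$, and its pairing with $D$ cannot be expressed by the numbers $D(R)$. With four sites there is also the term $\gamma^4\theta_{00}\theta_{01}\theta_{10}\theta_{11}\varepsilon_0^2\varepsilon_1^2\delta_0^2\delta_1^2$, whose factor $\varepsilon_0^2\varepsilon_1^2\delta_0^2\delta_1^2$ is positive everywhere, and mass one is lost as well. The squares arise when two sites share a row or a column. The next section builds a positive density in which they do not occur.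

## 6. A positive density of mass one with prescribed second differences

**Where the recursion comes from.** Suppose $m=1+\sum_{j,k}\varepsilon_j\delta_k\,c_{jk}$, where $c_{jk}$ is constant on each tile of site $(j,k)$. Let $m_{jk}$ be the partial sum over $j'<j$, $k'<k$; it is the average of $m$ over the tile $R_{jk}(q)$ when $j,k<\lambda$. We look for positive $m_{jk}$ with multiplicative increments
$$m_{j+1,k}=(1+\varepsilon_jA_{jk})m_{jk},\qquad m_{j,k+1}=(1+\delta_kB_{jk})m_{jk},$$
and we want the new information $\gamma\theta_{jk}\varepsilon_j\delta_k$ to enter at $(j+1,k+1)$. The two routes from $(j,k)$ to $(j+1,k+1)$ must agree, so we prescribe the common value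
$$(1+\varepsilon_jA_{j,k+1})(1+\delta_kB_{jk})=(1+\varepsilon_jA_{jk})(1+\delta_kB_{j+1,k})=(1+\varepsilon_jA_{jk})(1+\delta_kB_{jk})+\gamma\theta_{jk}\varepsilon_j\delta_k .$$
Solving for the increments of $A$ and $B$ gives the recursion below, except for a cutoff $\chi$ which guarantees positivity. The size of $\gamma$ is also explained here: $A_{jk}$ is a sum of up to $\lambda$ centered terms of size $\gamma$ and must stay below $1$. Because of cancellation in the sum, $\gamma\sqrt\lambda$ small is enough. The gap will then be of order $\gamma\lambda^2$, which is $\lambda^{3/2}$ up to a constant.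

**Functions.** Let $\theta(x)=2^{-1/2}-e^{-x^2/2}$. It is even, $|\theta|\le1$, $|\theta'|\le1$, all its derivatives are bounded, and for $g\sim N(0,1)$: $E\theta(g)=0$ and $E\theta''(g)=E(1-g^2)e^{-g^2/2}=\frac1{\sqrt2}(1-\frac12)=\frac1{2\sqrt2}$. Let $\Theta(x)=\int_0^x\theta$, which is odd with $|\Theta(x)|\le|x|$. Let $\chi\in C^\infty(\mathbb R)$, $0\le\chi\le1$, $\chi=1$ on $[-\frac14,\frac14]$, $\chi=0$ off $[-\frac12,\frac12]$. (The polynomial $3(x^2-1)$ of Section 5 is replaced by $\theta$ because a bounded function is needed for positivity.)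

**Definition (the density).** Fix a real vector $x=(x_R)_{R\subset S}$ and $q\in S$; let $\theta_{jk}=\theta(x_{R_{jk}(q)})$. Set $A_{j0}=0$, $B_{0k}=0$, $\alpha_{jk}=1+\varepsilon_jA_{jk}$, $\beta_{jk}=1+\delta_kB_{jk}$, $\chi_{jk}=\chi(A_{jk})\chi(B_{jk})$, and for $0\le j,k<\lambda$
$$A_{j,k+1}=A_{jk}+\gamma\theta_{jk}\delta_k\frac{\chi_{jk}}{\beta_{jk}},\qquad B_{j+1,k}=B_{jk}+\gamma\theta_{jk}\varepsilon_j\frac{\chi_{jk}}{\alpha_{jk}}.\tag{6.1}$$
Put $m_{jk}=\prod_{j'<j}\alpha_{j'k}$ for $0\le j,k\le\lambda$, and $m=m_{\lambda\lambda}$.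

Where $\chi_{jk}\ne0$ we have $|A_{jk}|,|B_{jk}|\le\frac12$ and $\alpha_{jk},\beta_{jk}\ge\frac12$, so increments are at most $2\gamma\le\frac18$. Once $|A|>\frac12$ (resp. $|B|>\frac12$) the recursion for $A_{j\cdot}$ (resp. $B_{\cdot k}$) is frozen. Hence always
$$|A_{jk}|,|B_{jk}|\le\tfrac34,\qquad\alpha_{jk},\beta_{jk}\in[\tfrac14,\tfrac74].\tag{6.2}$$

**The case $\lambda=2$ by hand.** All $A,B$ that occur at sites are at most $\frac1{15}$ in absolute value (as $\gamma\le\frac1{16}$), so $\chi=1$. We get $A_{01}=\gamma\theta_{00}\delta_0$, $B_{10}=\gamma\theta_{00}\varepsilon_0$, $m_{11}=1+\gamma\theta_{00}\varepsilon_0\delta_0$. Since $A_{10}=B_{01}=0$ and $\beta_{10}=\alpha_{01}=m_{11}$, also $A_{11}=\gamma\theta_{10}\delta_0/m_{11}$ and $B_{11}=\gamma\theta_{01}\varepsilon_0/m_{11}$. Then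
$$m_{12}=1+\gamma\varepsilon_0(\theta_{00}\delta_0+\theta_{01}\delta_1),\qquad m_{21}=\alpha_{01}\alpha_{11}=1+\gamma\delta_0(\theta_{00}\varepsilon_0+\theta_{10}\varepsilon_1):$$
within one row or column the density is a plain sum, and no squares $\varepsilon_0^2$ appear. Finally $m_{22}=\frac{m_{21}m_{12}}{m_{11}}+\gamma\theta_{11}\varepsilon_1\delta_1m_{11}$, which expands to
$$m_{22}=1+\gamma\theta_{00}\varepsilon_0\delta_0+\gamma\theta_{10}\varepsilon_1\delta_0+\gamma\theta_{01}\varepsilon_0\delta_1+\varepsilon_1\delta_1\Big[\frac{\gamma^2\theta_{10}\theta_{01}\varepsilon_0\delta_0}{m_{11}}+\gamma\theta_{11}m_{11}\Big].$$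
The bracket is constant on each tile of site $(1,1)$, because $\varepsilon_0$ and $\delta_0$ are. It equals $m_{11}[A_{11}B_{11}+\gamma\theta_{11}]$, the general shape in (iii) below.

**Lemma 1.**

(i) $m_{0k}=m_{j0}=1$, $m_{j+1,k}=\alpha_{jk}m_{jk}$, $m_{j,k+1}=\beta_{jk}m_{jk}$, and $m_{j+1,k+1}=m_{jk}(\alpha_{jk}\beta_{jk}+\gamma\theta_{jk}\varepsilon_j\delta_k\chi_{jk})\ge\frac1{16}m_{jk}>0$.

(ii) For each site $(j,k)$, the quantities $A_{jk},B_{jk},m_{jk},\chi_{jk}$ are constant in $q$ on each $R$ of site $(j,k)$ (write $A_R,B_R,m_R,\chi_R$) and depend only on $x_{R'}$ with $R'\supsetneq R$. More precisely, $A_{jk}$ involves only $x_{R_{j'k'}(q)}$ with $j'\le j$, $k'<k$; $B_{jk}$ only those with $j'<j$, $k'\le k$; $m_{jk}$ only those with $j'<j$, $k'<k$.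

(iii) With $c_R=m_R[A_RB_R+\gamma\theta(x_R)\chi_R]$: $\ m=1+\frac1{144}\sum_{R\subset S}c_R\eta_R$ on $S$.

(iv) $m>0$ and $\int_Sm\,dq=|S|$. Hence $\int_S|m-1|\,dq\le2|S|$ for every $x$.

*Proof.* (i) We check that the two routes agree. The first relation is the definition of $m_{jk}$, $m_{j0}=1$ since $A_{j'0}=0$, and $m_{0,k+1}=1=\beta_{0k}m_{0k}$ since $B_{0k}=0$. Suppose $m_{j,k+1}=\beta_{jk}m_{jk}$. By (6.1), $\alpha_{j,k+1}\beta_{jk}=\alpha_{jk}\beta_{jk}+\gamma\theta_{jk}\varepsilon_j\delta_k\chi_{jk}=\beta_{j+1,k}\alpha_{jk}$, so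
$$m_{j+1,k+1}=\alpha_{j,k+1}m_{j,k+1}=\alpha_{j,k+1}\beta_{jk}m_{jk}=\beta_{j+1,k}\alpha_{jk}m_{jk}=\beta_{j+1,k}m_{j+1,k}.$$
Induction on $j$ proves the relation for $\beta$. The lower bound is $\alpha_{j,k+1}\beta_{jk}\ge\frac1{16}$.

(ii) We track dependence. The increment of $A_{j\cdot}$ at $k'$ contains only $\theta_{jk'},\delta_{k'},A_{jk'},B_{jk'}$, and that of $B_{\cdot k}$ at $j'$ only $\theta_{j'k},\varepsilon_{j'},A_{j'k},B_{j'k}$. By induction the stated dependence on $x$ holds for $A$ and $B$, and both $A_{jk}$ and $B_{jk}$ involve only $\varepsilon_{j'}$ with $j'<j$ and $\delta_{k'}$ with $k'<k$. The same follows for $m_{jk}=\prod_{j'<j}(1+\varepsilon_{j'}A_{j'k})$, with $j'<j$, $k'<k$. On a tile $R=I\times J$ of site $(j,k)$ the tiles $R_{j'k'}(q)$, $(j',k')\le(j,k)$, do not depend on $q$. Since $I$ lies in a quarter of $I_{j'}$ for $j'<j$, $\varepsilon_{j'}$ is constant on $I$; similarly $\delta_{k'}$ is constant on $J$ for $k'<k$.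

(iii) We take second differences. By (i),
$$m_{j+1,k+1}-m_{j+1,k}-m_{j,k+1}+m_{jk}=m_{jk}\big[(\alpha_{jk}-1)(\beta_{jk}-1)+\gamma\theta_{jk}\varepsilon_j\delta_k\chi_{jk}\big]=\varepsilon_j\delta_k\,c_{R_{jk}(q)}.$$
Sum over $0\le j,k<\lambda$. The left side telescopes to $m_{\lambda\lambda}-m_{\lambda0}-m_{0\lambda}+m_{00}=m-1$, and the right side is $\frac1{144}\sum_Rc_R\eta_R(q)$.

(iv) Positivity is (i). Since $\int\eta_R=0$ and $c_R$ is a constant for given $x$, $\int_Sm=|S|$. Then $\int|m-1|\le\int m+|S|=2|S|$. $\square$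

Write $Y_R=m_RA_RB_R$ and $V_R=m_R\chi_R$, so that $c_R=Y_R+\gamma V_R\theta(x_R)$. Both are functions of the $x_{R'}$, $R'\supsetneq R$.

**Lemma 2 (crude bounds).** For $p\le6$, all partial derivatives in $x$ of order $\le p$ of $A_{jk},B_{jk},m_{jk},Y_R,V_R$ are bounded by $e^{C_p\lambda}$, uniformly in $x$ and $q$.

*Proof.* The purpose is only to have bounds $n^{o(1)}$. Put
$$f_\delta(A,B)=\frac{\chi(A)\chi(B)}{1+\delta B},\qquad\tilde f_\varepsilon(A,B)=\frac{\chi(A)\chi(B)}{1+\varepsilon A}.\tag{6.3}$$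
These are smooth, supported in $|A|,|B|\le\frac12$, bounded by $2$, with derivatives of each order bounded uniformly in $|\delta|,|\varepsilon|\le1$. With $x_{jk}=x_{R_{jk}(q)}$, (6.1) reads
$$A_{j,k+1}=A_{jk}+\gamma\delta_k\theta(x_{jk})f_{\delta_k}(A_{jk},B_{jk}),\qquad B_{j+1,k}=B_{jk}+\gamma\varepsilon_j\theta(x_{jk})\tilde f_{\varepsilon_j}(A_{jk},B_{jk}).$$
Let $L_{p,\ell}$ be a uniform bound for (the supremum of) the absolute values of all order-$p$ partial derivatives of $A_{jk},B_{jk}$ over $j+k\le\ell$, and $L_p=L_{p,2\lambda}$. By the product and chain rules, an order-$p$ derivative of $\theta(x_{jk})f(A_{jk},B_{jk})$ is $\theta f_A\,\partial^pA_{jk}+\theta f_B\,\partial^pB_{jk}$ plus at most $C_p$ terms, each a bounded factor (a derivative of $\theta$ times a derivative of $f$) times a product of at most $p$ derivatives of $A_{jk},B_{jk}$ of orders between $1$ and $p-1$. The boundary values $A_{j0}=B_{0k}=0$ contribute nothing. So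
$$L_{p,\ell+1}\le(1+C)L_{p,\ell}+C_p(1+L_1+\dots+L_{p-1})^p,\qquad L_{p,0}=0,$$
hence $L_p\le2\lambda(1+C)^{2\lambda}C_p(1+L_1+\dots+L_{p-1})^p$, and $L_p\le e^{C_p\lambda}$ by induction on $p$. Next, $m_{jk}$ is a product of at most $\lambda$ factors in $[\frac14,\frac74]$. An order-$p$ derivative is a sum of at most $\lambda^p$ terms (assign each differentiation to a factor), each bounded by $(\frac74)^\lambda(1+L_1+\dots+L_p)^p\le e^{C_p\lambda}$. Order $0$ is (6.2). The claims for $Y_R=m_RA_RB_R$ and $V_R=m_R\chi(A_R)\chi(B_R)$ follow by the product and chain rules. $\square$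

## 7. The density when the coordinates are iid Gaussian

In this section $x=(X_R(W))_R$ has iid $N(0,1)$ coordinates and $q$ is fixed, so the variables $x_{jk}=x_{R_{jk}(q)}$ are iid and the $\varepsilon_j,\delta_k$ are fixed numbers. We need two facts: $m_R\chi_R$ has expectation bounded below, and the dependence of $Y_R,V_R$ on a single coordinate is weak on average.

**Step 1: a product formula and a change of measure.** By Lemma 1(i),
$$\frac{m_{j+1,k+1}m_{jk}}{m_{j+1,k}m_{j,k+1}}=1+\gamma\rho_{jk}\theta_{jk},\qquad\rho_{jk}=\frac{\varepsilon_j\delta_k\chi_{jk}}{\alpha_{jk}\beta_{jk}},\qquad|\rho_{jk}|\le4.$$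
Multiplying over $j\le J$, $k\le K$, the left sides telescope to $m_{J+1,K+1}m_{00}/(m_{J+1,0}m_{0,K+1})$, so
$$m_{J+1,K+1}=\prod_{j\le J,\,k\le K}(1+\gamma\rho_{jk}\theta_{jk}).\tag{7.1}$$
Let $\mathcal F^-_{jk}=\sigma(x_{j'k'}:(j',k')\le(j,k),\ (j',k')\neq(j,k))$. By Lemma 1(ii), $\rho_{jk}$ is $\mathcal F^-_{jk}$-measurable, while $\theta_{jk}$ is centered and independent of $\mathcal F_{jk}^-$. Each factor lies in $[\frac34,\frac54]$. Given $(j,k)\le(J,K)$, enumerate the sites $\le(J,K)$ compatibly with the componentwise order, with the sites $\le(j,k)$ first and $(j,k)$ last among them. A factor involves only its own site and sites below it, so we may integrate out one site at a time, starting from the last, each factor integrating to $1$. This gives $Em_{J+1,K+1}=1$. It also describes the probability $d\tilde P=m_{J+1,K+1}\,dP$: under $\tilde P$ the sites $\le(j,k)$ have joint density $m_{j+1,k+1}$ with respect to $P$, and given $\mathcal F^-_{jk}$ the variable $x_{jk}$ has density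 $1+\gamma\rho_{jk}\theta(\cdot)\le2$ with respect to $N(0,1)$. In particular
$$\big|\tilde E[\theta_{jk}\mid\mathcal F_{jk}^-]\big|=\gamma|\rho_{jk}|\,E\theta(g)^2\le4\gamma,\qquad\tilde Ex_{jk}^2\le2.\tag{7.2}$$
If $R$ has site $(J,K)$, $q\in R$, and $Q\ge0$ depends only on the sites $\le(J,K)$, then $m_R\le16\,m_{J+1,K+1}$ by Lemma 1(i), hence
$$E[m_RQ]\le16\,\tilde E[Q].\tag{7.3}$$

**Lemma 3.** $E[V_R]=E[m_R\chi_R]\ge\frac12$.

*Proof.* We show that $A_R$ and $B_R$ rarely exceed $\frac14$. Let $R$ have site $(j,k)$ and $q\in R$. Condition on the columns $j'<j$, that is on all $x_{j'k'}$ with $j'<j$. By Lemma 1(ii), the $B_{jk'},\beta_{jk'}$ are functions of those columns, $A_{jk'}$ involves beyond them only $x_{jk''}$ with $k''<k'$, and $\theta_{jk'}$ is centered and independent of all of these. So $(A_{jk'})_{k'}$ is a martingale with increments at most $2\gamma$, and $E[A_{jk}^2\mid\text{columns}<j]\le4\gamma^2\lambda=\frac1{64}$. Now $m_{jk}$ depends only on those columns, and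 $Em_{jk}=1$ (by (7.1), or trivially if $j=0$ or $k=0$). By Chebyshev's inequality, $E[m_{jk}1(|A_{jk}|>\frac14)]\le\frac{16}{64}=\frac14$. Symmetrically, conditioning on the rows $k'<k$, $E[m_{jk}1(|B_{jk}|>\frac14)]\le\frac14$. Since $\chi_{jk}=1$ when $|A_{jk}|,|B_{jk}|\le\frac14$, $E[m_{jk}\chi_{jk}]\ge1-\frac14-\frac14$. $\square$

**Lemma 4.** For $R\subsetneq R'$, with $\partial_{R'}=\partial/\partial x_{R'}$: $\ E\big[|\partial_{R'}Y_R|+|\partial_{R'}V_R|\big]\le C\sqrt\lambda$.

*Proof.* We propagate the derivative through the recursion, in mean square under $\tilde P$. Let $R$ have site $(J,K)$, $q\in R$, $R'=R_{j'k'}(q)$, and write $\dot A_{jk}=\partial_{R'}A_{jk}$, $\dot B_{jk}=\partial_{R'}B_{jk}$. At $(j',k')$ we have $\dot A_{j'k'}=\dot B_{j'k'}=0$ by Lemma 1(ii), and since $|\theta'|\le1$ and $f,\tilde f\le2$ in (6.3), $|\dot A_{j',k'+1}|,|\dot B_{j'+1,k'}|\le2\gamma$. At every other site $\theta_{jk}$ does not involve $x_{R'}$, so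
$$\dot A_{j,k+1}=\dot A_{jk}+\gamma\theta_{jk}\zeta_{jk},\qquad\zeta_{jk}=\delta_k\big(f_A\dot A_{jk}+f_B\dot B_{jk}\big),\qquad|\zeta_{jk}|\le C(|\dot A_{jk}|+|\dot B_{jk}|),$$
where $\zeta_{jk}$ and $\dot A_{jk}$ are $\mathcal F^-_{jk}$-measurable; similarly for $\dot B_{j+1,k}$. Let $\tilde P$ have density $m_{J+1,K+1}$. Squaring and using (7.2), for $(j,k)\le(J,K)$,
$$\tilde E\dot A_{j,k+1}^2\le\tilde E\dot A_{jk}^2+8\gamma^2\tilde E|\dot A_{jk}\zeta_{jk}|+\gamma^2\tilde E\zeta_{jk}^2\le\tilde E\dot A_{jk}^2+C\gamma^2\,\tilde E(\dot A_{jk}^2+\dot B_{jk}^2),$$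
and likewise for $\dot B$. Let $\sigma_\ell$ be the maximum of $\tilde E\dot A_{jk}^2,\tilde E\dot B_{jk}^2$ over $(j,k)\le(J,K)$, $j+k\le\ell$. Then $\sigma_0=0$ and $\sigma_{\ell+1}\le\max\{(1+C\gamma^2)\sigma_\ell,4\gamma^2\}$, so $\sigma_{2\lambda}\le4\gamma^2(1+C\gamma^2)^{2\lambda}\le C\gamma^2$, because $\gamma^2\lambda=\frac1{256}$. Next,
$$\partial_{R'}\log m_{JK}=\sum_{j<J}\frac{\varepsilon_j\dot A_{jK}}{\alpha_{jK}},\qquad\text{so}\qquad\tilde E|\partial_{R'}\log m_{JK}|\le4\lambda\cdot C\gamma\le C\sqrt\lambda .$$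
Finally, $|\partial_{R'}Y_R|+|\partial_{R'}V_R|\le Cm_R\big(|\partial_{R'}\log m_R|+|\dot A_{JK}|+|\dot B_{JK}|\big)$, and everything in the bracket depends only on sites $\le(J,K)$. Apply (7.3). $\square$

## 8. A functional with gradient density $m-1$

We now integrate: we look for a function of $x$ whose derivative in $x_R$ is, up to the normalization and a small error, $c_R$. Let
$$\Phi_S(x)=\frac1{144}\sum_{R\subset S}|R|v_RT_R,\qquad T_R=Y_Rx_R+\gamma V_R\Theta(x_R),$$
and $\Phi_S(N)=\Phi_S((X_R(N))_R)$, similarly $\Phi_S(W)$. Here $T_R$ depends only on $x_{R'}$ with $R'\supseteq R$, the functions $Y_R,V_R$ do not involve $x_R$, and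
$$\partial_RT_R=Y_R+\gamma V_R\theta(x_R)=c_R .$$
By Lemma 2, all partial derivatives of $T_R$ of order $p\le6$ satisfy $|\partial^pT_R|\le e^{C\lambda}(1+|x_R|)$, and $|T_R|\le e^{C\lambda}|x_R|$. The unwanted derivatives $\partial_{R'}T_R$, $R'\supsetneq R$, are harmless because the scales are sparse: $v_R/v_{R'}$ is at most $\frac32\Lambda^{-1/2}$. This is the reason for the choice of $\Lambda$, and it costs the factor $\log\log n$.

**Lemma 5.** Let
$$G_S=\sum_R|R|\sum_{R'\supsetneq R}\frac{v_R}{v_{R'}}|x_R|\big(|\partial_{R'}Y_R|+|\partial_{R'}V_R|\big),\qquad Q_S=\sum_R|R|(2+|x_R|),$$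
evaluated at $x=X(W)$. If $H\le n^{1/100}$, then
$$|\Phi_S(N)-\Phi_S(W)|\le2H|S|+H\,G_S+n^{-0.03+o(1)}Q_S,$$
with deterministic $o(1)$. Moreover $EG_S\le C\lambda^{4.5}\Lambda^{-1/2}|S|\le C\lambda^{-1.5}|S|$ and $EQ_S\le3\lambda^2|S|$.

*Proof.* Let $h_R=X_R(N)-X_R(W)=D(R)/v_R$. By (4.4) and $v_R\ge\frac23|R|^{1/2}\ge cn^{0.05}$, $|h_R|\le64H/v_R\le1$. Taylor expansion at $x=X(W)$, separating $R'=R$ from $R'\supsetneq R$, gives
$$\Phi_S(N)-\Phi_S(W)=\frac1{144}\sum_R|R|v_Rc_Rh_R+\frac1{144}\sum_R|R|v_R\sum_{R'\supsetneq R}h_{R'}\big(x_R\partial_{R'}Y_R+\gamma\Theta(x_R)\partial_{R'}V_R\big)+\text{rem}.$$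

**Step 1: the main linear term.** Since $|R|v_Rh_R=|R|D(R)=\int\eta_RD$, Lemma 1(iii) and (iv) give
$$\frac1{144}\sum_R|R|v_Rc_Rh_R=\frac1{144}\sum_Rc_R\int_S\eta_RD\,dq=\int_S(m-1)D\,dq,\qquad\Big|\int_S(m-1)D\,dq\Big|\le2H|S| .$$
Here the mass-one property does what the estimate of $M^0$ in Section 5 could not.

**Step 2: the other linear terms.** As $|h_{R'}|\le64H/v_{R'}$, $|\Theta(x)|\le|x|$ and $\gamma\le1$, the second sum is at most $\frac{64}{144}HG_S\le HG_S$.

**Step 3: the remainder.** If $R_1,R_2\supseteq R$, then $v_{R_1},v_{R_2}\ge\frac23|R|^{1/2}\ge\frac23v_R$, there are at most $\lambda^4$ pairs $(R_1,R_2)$, and along the segment the second derivatives of $T_R$ are at most $e^{C\lambda}(1+|x_R|+|h_R|)$. So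
$$|\text{rem}|\le CH^2\sum_R|R|v_R\,\lambda^4e^{C\lambda}(1+|x_R|+|h_R|)v_R^{-2}\le n^{0.02+o(1)}n^{-0.05}Q_S .$$

**Step 4: expectations.** In $G_S$, $x_R$ is independent of $\partial_{R'}Y_R,\partial_{R'}V_R$, and $E|x_R|\le1$. By (4.3), $v_R/v_{R'}\le\frac32(|R|/|R'|)^{1/2}\le\frac32\Lambda^{-1/2}$. There are at most $\lambda^2$ rectangles $R'\supsetneq R$. With Lemma 4 and (4.1), $EG_S\le\lambda^2|S|\cdot\lambda^2\cdot\frac32\Lambda^{-1/2}\cdot C\sqrt\lambda=C\lambda^{4.5}\Lambda^{-1/2}|S|$, and $\Lambda\ge\lambda^{12}$. The bound on $EQ_S$ follows from $E|x_R|\le1$ and (4.1). $\square$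

## 9. Third cumulants and the expectation gap

For the Gaussian field $E\Phi_S(W)=0$, since $x_R$ is independent of $(Y_R,V_R)$ and $Ex_R=E\Theta(x_R)=0$. For the empirical field the third moments enter.

**Lemma 6.** $E\Phi_S(N)\ge\kappa\gamma\lambda^2|S|-o(|S|)$ with $\kappa=(6\cdot144\cdot16\sqrt2)^{-1}$.

*Proof.* Let $(e_i)$ and $(g_i)$ be the independent row vectors $e_i=(e_{i,R})_R$, $g_i=(g_{i,R})_R$ of Section 4, Step 3, over the rows of the block. We take the two families independent of each other, which is allowed because only marginal laws matter for expectations. The plan is Lindeberg's: replace $e_i$ by $g_i$ one row at a time, keep the third-order term, then evaluate it under the Gaussian law.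

**Step 1: size bounds.** This step bounds sums of products of row contributions. Since $|u|\le2$, $|e_{i,R}|\le\frac4{v_R}1\{i\in I,\ \xi_i\in J\}$, so $|e_{i,R}|\le1$. Also $\operatorname{Var}g_{i,R}=u_I(i)^2/\sum_lu_I(l)^2\le4/(\frac23a_R)=6/a_R$, and $g_{i,R}=0$ unless $i\in I$. Let $R_1,\dots,R_p\supseteq R$ with $p\ge2$. By nestedness $\bigcap R_l$ is a product $I_\cap\times J_\cap\supseteq R$ whose side lengths $a_\cap,b_\cap$ are the smallest among the $R_l$, and $v_{R_l}\ge\frac23(a_\cap b_\cap)^{1/2}$. As $I_\cap$ contains $a_\cap$ integers,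
$$\sum_iE\prod_{l\le p}|e_{i,R_l}|\le\frac{4^pa_\cap b_\cap}{\prod_lv_{R_l}}\le C_p(a_\cap b_\cap)^{1-p/2}\le C_p|R|^{1-p/2}.\tag{9.1}$$
By Hölder's inequality $E\prod_l|g_{i,R_l}|\le C_p\prod_la_{R_l}^{-1/2}\le C_pa_\cap^{-p/2}$, and this vanishes unless $i\in I_\cap$. So $\sum_iE\prod_{l\le p}|g_{i,R_l}|\le C_pa_\cap^{1-p/2}\le C_pa_R^{1-p/2}$.

We also need these with one more factor. Let $z$ (possibly depending on $i$) be independent of $(e_i,g_i)$ with $Ez_R^2\le1$. Then for $2\le p\le4$ and $R_l\supseteq R$,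
$$\begin{aligned}\sum_iE\Big[(1+|z_R|+|e_{i,R}|)\prod_{l\le p}|e_{i,R_l}|\Big]&\le C|R|^{1-p/2},\\ \sum_iE\Big[(1+|z_R|+|g_{i,R}|)\prod_{l\le p}|g_{i,R_l}|\Big]&\le Ca_R^{1-p/2}.\end{aligned}\tag{9.2}$$
The first holds by independence and $|e_{i,R}|\le1$. For the second use independence for the part $1+|z_R|$; for the part $|g_{i,R}|$ use Hölder with $p+1$ factors, the extra factor contributing at most $(E|g_{i,R}|^{p+1})^{1/(p+1)}\le C$. All sums below of $e$'s and $g$'s over distinct rows have coordinates of second moment at most $\sum_iu_I(i)^2/\sum_lu_I(l)^2=1$, and all expectations are finite because $|\partial^pT_R|\le e^{C\lambda}(1+|x_R|)$.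

**Step 2: first replacement.** This step isolates the third-order term. Let $z^{(i)}=\sum_{l<i}e_l+\sum_{l>i}g_l$. Telescoping,
$$E\Phi_S(N)-E\Phi_S(W)=\sum_iE\big[\Phi_S(z^{(i)}+e_i)-\Phi_S(z^{(i)}+g_i)\big].$$
Expand both terms at $z^{(i)}$, which is independent of $(e_i,g_i)$. Means and covariances of $e_i,g_i$ agree, so orders $0,1,2$ cancel; the third moments of $g_i$ vanish. With
$$\mu^i_{R_1R_2R_3}=E[e_{i,R_1}e_{i,R_2}e_{i,R_3}],\qquad\Psi_i=\sum_{R_1,R_2,R_3}\mu^i_{R_1R_2R_3}\,\partial_{R_1}\partial_{R_2}\partial_{R_3}\Phi_S,$$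
we obtain
$$E\Phi_S(N)-E\Phi_S(W)=\tfrac16\sum_iE\Psi_i(z^{(i)})+\sum_ir_i,$$
where $|r_i|\le\frac1{24}E\sup_{0\le w\le1}|\partial^4\Phi_S(z^{(i)}+we_i)[e_i^{\otimes4}]|$ plus the same with $g_i$. Derivatives of $T_R$ involve only rectangles containing $R$, at most $\lambda^8$ quadruples. By (9.2) with $p=4$,
$$\sum_i|r_i|\le e^{C\lambda}\lambda^8\sum_R|R|v_R\big(|R|^{-1}+a_R^{-1}\big)\le n^{o(1)}\sum_R|R|\big(|R|^{-1/2}+a_R^{-1/2}\big)\le n^{-0.05+o(1)}\lambda^2|S|=o(|S|),$$
because $v_R\le|R|^{1/2}\le a_R^{1/2}$ and $|R|,a_R\ge cn^{0.1}$.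

**Step 3: second replacement.** This step moves the argument of $\Psi_i$ to the Gaussian vector $x(W)=\sum_lg_l$, in two moves.

First move: exchange $e_l\to g_l$ one at a time for $l<i$. With $z'$ the sum of the other rows present, orders $0,1,2$ cancel again, and the cost is at most $\frac16E\sup_w|\partial^3\Psi_i(z'+we_l)[e_l^{\otimes3}]|$ plus the same for $g_l$. For each $R$ and each choice of $R_1,\dots,R_6\supseteq R$ this contributes at most
$$|\mu^i_{R_1R_2R_3}|\,e^{C\lambda}|R|v_R\,E\Big[(1+|z'_R|+|\zeta_R|)\prod_{r=4}^6|\zeta_{R_r}|\Big],\qquad\zeta=e_l\text{ or }g_l,$$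
using the sixth derivatives of $T_R$. By (9.2) with $p=3$, the sum over $l$ is at most $|\mu^i_{R_1R_2R_3}|\,e^{C\lambda}|R|v_R(|R|^{-1/2}+a_R^{-1/2})$.

Second move: row $i$ is still missing; insert the independent centered $g_i$. The first-order term vanishes, and the cost is at most $\frac12E\sup_w|\partial^2\Psi_i(\cdot+wg_i)[g_i^{\otimes2}]|$. For each $R$ and $R_1,\dots,R_5\supseteq R$ this is at most $|\mu^i_{R_1R_2R_3}|\,e^{C\lambda}|R|v_R\cdot Ca_{\lambda-1}^{-1}$, by independence, Hölder's inequality and $\operatorname{Var}g_{i,R_l}\le6/a_{\lambda-1}$.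

By (9.1) with $p=3$, $\sum_i|\mu^i_{R_1R_2R_3}|\le C|R|^{-1/2}$ for $R_1,R_2,R_3\supseteq R$. So the total cost of Step 3, summed over $i$, is at most
$$e^{C\lambda}\lambda^{12}\sum_R|R|v_R\cdot|R|^{-1/2}\big(|R|^{-1/2}+a_R^{-1/2}+a_{\lambda-1}^{-1}\big)\le n^{-0.05+o(1)}\lambda^2|S|=o(|S|).$$

**Step 4: the main term.** It remains to evaluate, with $\tau_{R_1R_2R_3}=\sum_i\mu^i_{R_1R_2R_3}$ and $x=x(W)$ having iid $N(0,1)$ coordinates,
$$\tfrac16\sum_iE\Psi_i(x(W))=\frac1{6\cdot144}\sum_R|R|v_R\sum_{R_1,R_2,R_3\supseteq R}\tau_{R_1R_2R_3}\,E[\partial_{R_1}\partial_{R_2}\partial_{R_3}T_R].$$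
Recall $T_R=Y_Rx_R+\gamma V_R\Theta(x_R)$, and that $x_R$ is independent of $Y_R,V_R$ and their derivatives. We sort by how many of the $R_l$ equal $R$.

- *None.* The expectation is $0$, as $Ex_R=E\Theta(x_R)=0$.
- *Exactly two*, the third being $R''\supsetneq R$. The expectation is $\gamma E[\partial_{R''}V_R]\,E\theta'(x_R)=0$, as $\theta'$ is odd.
- *Exactly one*, the others being $R_1,R_2\supsetneq R$. Since $E\theta(x_R)=0$, the expectation is $E[\partial_{R_1}\partial_{R_2}Y_R]$. Gaussian integration by parts ($E\,\partial_{R'}f=E[x_{R'}f]$), applied twice, turns it into $E[Y_Rx_{R_1}x_{R_2}]$, or $E[Y_R(x_{R_1}^2-1)]$ if $R_1=R_2$. By (6.2), $|Y_R|\le m_R$, so (7.3) and $\tilde Ex_{jk}^2\le2$ bound it by $C$. The three rectangles $R,R_1,R_2$ intersect in $R$, so the first bound in (9.1) gives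
$$|R|v_R|\tau_{RR_1R_2}|\le64\frac{|R|^2}{v_{R_1}v_{R_2}}\le144|R|\Lambda^{-1},$$
because $v_{R_l}\ge\frac23|R_l|^{1/2}\ge\frac23\Lambda^{1/2}|R|^{1/2}$. The total is at most $C\lambda^4\Lambda^{-1}\sum_R|R|=C\lambda^6\Lambda^{-1}|S|=o(|S|)$.
- *All three.* The expectation is $\gamma E[V_R]\,E\theta''(x_R)\ge\gamma\cdot\frac12\cdot\frac1{2\sqrt2}$, by Lemma 3. By (4.2) and $\int u_J^3=-\frac12b_k$, $\tau_{RRR}=v_R^{-3}\sum_iu_I(i)^3\int u_J^3\ge\frac{|R|}{4v_R^3}$, so $|R|v_R\tau_{RRR}\ge\frac{|R|^2}{4v_R^2}\ge\frac{|R|}4$.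

The last case contributes at least $\frac1{6\cdot144}\cdot\frac14\lambda^2|S|\cdot\frac\gamma{4\sqrt2}=\kappa\gamma\lambda^2|S|$, by (4.1). Together with Steps 2 and 3 and $E\Phi_S(W)=0$ this proves the lemma. $\square$

## 10. Averaging over disjoint blocks of rows

Lemma 5 bounds $\Phi_S(N)-\Phi_S(W)$ by about $3H|S|$ plus small terms, and Lemma 6 says that its mean is at least about $\kappa\gamma\lambda^2|S|$. An average over the $\nu$ blocks turns the statement on means into one that holds with high probability, whatever the coupling.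

**Step 1: concentration.** The blocks $S_0,\dots,S_{\nu-1}$ use disjoint sets of rows and are translates of each other, so $(\Phi_{S_p}(N))_p$ are iid and $(\Phi_{S_p}(W))_p$ are iid. Since $|T_R|\le e^{C\lambda}|x_R|$ and $Ex_R^2=1$ under both laws, Minkowski's inequality gives $\|\Phi_S\|_2\le e^{C\lambda}\lambda^2|S|\max_Rv_R\le n^{o(1)}|S|^{3/2}$. Hence, under both laws,
$$\operatorname{Var}\Big(\frac1{\nu|S|}\sum_p\Phi_{S_p}\Big)\le n^{o(1)}\frac{|S|}\nu\le n^{-0.4+o(1)}\to0 .$$
By Chebyshev's inequality each of the two averages is within $\frac18\kappa\gamma\lambda^2$ of its mean with probability tending to $1$; note that $\gamma\lambda^2=\lambda^{3/2}/16\to\infty$. On these two events, by Lemma 6 and $E\Phi_S(W)=0$,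
$$\frac1{\nu|S|}\sum_p\big(\Phi_{S_p}(N)-\Phi_{S_p}(W)\big)\ge\tfrac34\kappa\gamma\lambda^2-o(1)\ge\tfrac12\kappa\gamma\lambda^2=\tfrac\kappa{32}\lambda^{3/2}.\tag{10.1}$$

**Step 2: the error terms.** By Markov's inequality and Lemma 5,
$$P\Big(\frac1{\nu|S|}\sum_pG_{S_p}>1\Big)\le C\lambda^{-1.5}\to0,\qquad P\Big(\frac1{\nu|S|}\sum_pQ_{S_p}>\lambda^3\Big)\le\frac3\lambda\to0 .$$

**Step 3: uniformity over couplings.** The event behind (10.1) is the intersection of one event defined by $N$ alone and one defined by $W$ alone, and the events on $G$ and $Q$ are defined by $W$ alone. Their probabilities depend only on the marginal laws. So the probability of the intersection of all four tends to $1$ uniformly over couplings.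

**Step 4: conclusion.** On this intersection, either $H>n^{1/100}$, or Lemma 5, summed over the blocks and divided by $\nu|S|$, combines with (10.1) to
$$\tfrac\kappa{32}\lambda^{3/2}\le2H+H+n^{-0.03+o(1)}\lambda^3=3H+n^{-0.03+o(1)}\lambda^3 .$$
The last term tends to $0$ since $\lambda\le\log n$. In both cases $H\ge c\lambda^{3/2}$, and since $\lambda\ge c\log n/\log\log n$,
$$H_n>c_*\Big(\frac{\log n}{\log\log n}\Big)^{3/2}=c_*\varphi(n)$$
for $n$ large and a suitable absolute $c_*>0$. This proves the Theorem, and with Section 3 the Corollary: no version of the $\xi_i$ and a Kiefer process satisfies (a), (b) or (c). $\blacksquare$
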